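\title{A sharp threshold for uniqueness in the Robin problem for KPP equations in unbounded domains}

\begin{abstract}
We study solutions $0<u\le1$ of $-\Delta u=f(u)$ in a uniformly smooth, possibly unbounded domain $\Omega\subset\mathbb R^N$ under the Robin condition $-\partial_\nu u=\gamma u$, $\gamma\ge0$, where $f$ is of strong KPP type. It has been conjectured that such a solution is unique when it exists. We show that this is true if $\gamma=0$ or $N\le2$, and false for every $\gamma>0$ and $N\ge3$. If $f(s)=\mu s-cs^{1+p}+o(s^{1+p})$ with $c>0$, and $N\ge3$, $\gamma>0$, then uniqueness holds in all uniformly smooth domains of $\mathbb R^N$ exactly when $p(N-2)\le4$; for the logistic nonlinearity this means $N\le6$. Uniqueness follows from a localized energy inequality for the quotient of two solutions. The counterexamples, each with infinitely many solutions, are a slab of slowly varying width and a slowly deformed periodically perforated domain.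
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $\Omega\subset\mathbb R^N$ be a domain, that is, an open connected set, let $\nu$ be the unit outward normal on $\partial\Omega$, and let $\gamma\ge0$ be a constant. We study the Robin problem
\begin{equation}\label{eq:P}
-\Delta u=f(u)\ \text{ and }\ 0<u\le1\ \text{ in }\Omega,\qquad -\partial_\nu u=\gamma u\ \text{ on }\partial\Omega .
\end{equation}
A \emph{solution} is a function $u\in C^2(\Omega)\cap C^1(\overline\Omega)$ that satisfies \eqref{eq:P} pointwise.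

The domain may be unbounded, but its geometry must not degenerate at infinity. We call $\Omega$ \emph{uniformly smooth} if there are $\alpha\in(0,1)$ and $r>0$ such that for every $x_0\in\partial\Omega$, in suitable orthonormal coordinates centered at $x_0$, the set $\partial\Omega\cap B_r(x_0)$ is the part in $B_r(x_0)$ of the graph of a $C^{2,\alpha}$ function $\phi_{x_0}:D\to\mathbb R$, where $D$ is the unit ball of $\mathbb R^{N-1}$ and $\|\phi_{x_0}\|_{C^{2,\alpha}}$ is bounded independently of $x_0$. Thus the curvature of $\partial\Omega$ is bounded, and at scale $r$ one sees a single sheet of the boundary. The unit radius of $D$ is only a normalization: if the graphs are given over a disc of a fixed radius $r_0<1$, multiply them by a cut-off function that is supported in this disc and equals $1$ on the disc of radius $r_0/2$, and take $r<r_0/2$. As the outward normal presupposes, $\Omega$ lies on one side of its boundary.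

A $C^1$ function $f:[0,1]\to\mathbb R$ is of \emph{strong KPP type} if $f(0)=f(1)=0$, $f'(0)>0$, and $s\mapsto f(s)/s$ is strictly decreasing on $(0,1]$. Throughout we write
\[
\mu=f'(0),\qquad g(s)=f(s)/s\ \ (0<s\le1),\qquad g(0)=\mu .
\]
Then $g$ is continuous and strictly decreasing on $[0,1]$ with $g(1)=0$, so $0\le f(s)\le\mu s$.

When $\Omega$ is bounded and $f$ is of strong KPP type, the solution of the Dirichlet problem $-\Delta u=f(u)$, $0<u\le1$ in $\Omega$, $u=0$ on $\partial\Omega$, is known to be unique when it exists. The following statement is Conjecture~4 of \cite{problems}.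

\begin{quote}
\textbf{Conjecture.} In a uniformly smooth domain $\Omega$ with $f$ of strong KPP type, the solution of \eqref{eq:P} is unique when it exists.
\end{quote}

The simplest cases support this. Write the equation as $-\Delta u=g(u)u$. If $\Omega$ is bounded and $u\le v$ are two solutions, Green's identity gives $\int_\Omega(g(u)-g(v))uv=0$, because the boundary terms $\gamma\int_{\partial\Omega}uv$ cancel; since $g$ is strictly decreasing, $u=v$. We will see that the ordering is not needed, and that at the opposite extreme $\Omega=\mathbb R^N$ the only solution is $u\equiv1$.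

One example shows what the strict monotonicity of $g$ prevents. Let $N=1$, $\gamma>0$ and $\Omega=(-\ell_\infty,\ell_\infty)$ with $\ell_\infty=\mu^{-1/2}\arctan(\gamma\mu^{-1/2})$. Then $\cos(\sqrt\mu\,y)$ is positive on $\overline\Omega$, solves $-u''=\mu u$ and satisfies the Robin condition. If we had $f(s)=\mu s$ for $s\le\frac12$, all the functions $t\cos(\sqrt\mu\,y)$ with $0<t\le\frac12$ would solve \eqref{eq:P}. For $f$ of strong KPP type this family disappears: Green's identity gives $\int(\mu-g(u))u\cos(\sqrt\mu\,y)\,dy=0$, which no solution can satisfy. The counterexamples below bring the family back. The interval is widened slightly and the amplitude $t$ is allowed to decay in additional unbounded directions, so that the defect $\mu-g(u)$ becomes negligible at infinity.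

\subsection{Results}

What matters is how fast $g(s)$ leaves $\mu$ as $s$ leaves $0$. For $p>0$ we use two conditions.
\begin{itemize}
\item[$(U_p)$] There is $K$ with $\mu-g(s)\le Ks^p$ for $s\in[0,1]$.
\item[$(L_p)$] For each $k>1$ there is $c_k>0$ with $g(s/k)-g(s)\ge c_ks^p$ for $s\in(0,1]$.
\end{itemize}
The first says that $f$ is linear up to order $s^{1+p}$; the second is a quantitative form of strict monotonicity. Both hold if
\begin{equation}\label{eq:expansion}
f(s)=\mu s-cs^{1+p}+o(s^{1+p})\quad\text{as }s\to0,\qquad c>0 .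
\end{equation}
Indeed, the quotients $(\mu-g(s))/s^p$ and $(g(s/k)-g(s))/s^p$ are continuous and positive on $(0,1]$, and they tend to $c$ and to $c(1-k^{-p})>0$ as $s\to0$.

Our first theorem disproves the conjecture with an explicit domain.

\begin{theorem}\label{thm:slab}
Let $d\ge3$, $p>4/(d-2)$, $\gamma>0$, and let $f$ be of strong KPP type with $(U_p)$. Then there is a uniformly smooth $C^\infty$ domain $\Omega=\{(x,y)\in\mathbb R^d\times\mathbb R:|y|<\ell(x)\}$ on which \eqref{eq:P} has infinitely many solutions.
\end{theorem}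

For example, take $N=4$, $d=3$, $f(s)=s-s^6$ and any $\gamma>0$: here $g(s)=1-s^5$, so $f$ is of strong KPP type with $(U_5)$, and $5>4/(3-2)$. The second theorem gives the sharp picture. Balls $B_R$ without a stated center are centered at the origin.

\begin{theorem}\label{thm:sharp}
Let $f$ be of strong KPP type.
\begin{itemize}
\item[(i)] If $\gamma=0$, then for every $N$ and every uniformly smooth $\Omega\subset\mathbb R^N$, the function $u\equiv1$ is the only solution of \eqref{eq:P}.
\item[(ii)] If $N\le2$, then \eqref{eq:P} has at most one solution for every $\gamma\ge0$ and every uniformly smooth $\Omega$. More generally, this holds in any dimension $N$ if $|\Omega\cap B_R|\le CR^2$ for $R\ge1$.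
\item[(iii)] If $(L_p)$ holds and $p(N-2)\le4$, then \eqref{eq:P} has at most one solution for every $\gamma\ge0$ and every uniformly smooth $\Omega\subset\mathbb R^N$. More generally, this holds if $(L_p)$ holds, $|\Omega\cap B_R|\le CR^d$ for $R\ge1$, and $p(d-2)\le4$.
\item[(iv)] If $N\ge3$, $(U_p)$ holds and $p(N-2)>4$, then for every $\gamma>0$ there is a uniformly smooth $C^\infty$ domain $\Omega\subset\mathbb R^N$ on which \eqref{eq:P} has infinitely many solutions.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}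
\begin{itemize}
\item[(a)] Let $f$ be of strong KPP type and satisfy \eqref{eq:expansion}, let $N\ge3$, and fix $\gamma>0$. Then uniqueness for \eqref{eq:P} holds in all uniformly smooth domains $\Omega\subset\mathbb R^N$ if and only if $p(N-2)\le4$. For $f(s)=s(1-s)$ this means $N\le6$.
\item[(b)] For fixed $\gamma$ and $N$, the conjecture holds for all $f$ if and only if $\gamma=0$ or $N\le2$.
\end{itemize}
\end{corollary}

\begin{proof}
Under \eqref{eq:expansion} both $(U_p)$ and $(L_p)$ hold, so (a) follows from parts (iii) and (iv) of Theorem~\ref{thm:sharp}; the logistic case is $p=1$. In (b), sufficiency is parts (i) and (ii). If $\gamma>0$ and $N\ge3$, apply part (iv) to $f(s)=s-s^{1+p}$ with $p>4/(N-2)$.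
\end{proof}

The slab of Theorem~\ref{thm:slab} will have bounded width, so $|\Omega\cap B_R|\le CR^d$, and the condition $p(d-2)>4$ is the exact complement of the one in part (iii). The relevant dimension is thus the number of directions in which $\Omega$ is unbounded.

Section~\ref{sec:unique} proves parts (i)--(iii). Section~\ref{sec:model} exhibits the mechanism of non-uniqueness on a model equation, and Section~\ref{sec:barriers} reduces non-uniqueness to a list of inequalities. These are verified for the slab in Section~\ref{sec:slab} and for a perforated domain in Section~\ref{sec:perforated}, which proves part (iv).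

\section{Uniqueness}\label{sec:unique}

\subsection{Weak form and positivity}

We call a function \emph{locally Lipschitz on $\overline\Omega$} if every point of $\overline\Omega$ has a neighborhood $O$ such that the function is Lipschitz on $O\cap\overline\Omega$. Functions in $C^1(\overline\Omega)$ have this property, as one sees by flattening the boundary. Recall Hopf's lemma: if $w\in C^2(\Omega)\cap C^1(\overline\Omega)$ satisfies $-\Delta w\ge0$ and $w>0$ in $\Omega$, and $w(x_0)=0$ at a point $x_0\in\partial\Omega$ that lies on the boundary of a ball contained in $\Omega$, then $\partial_\nu w(x_0)<0$. Every point of a $C^2$ boundary is of this kind.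

\begin{lemma}\label{lem:weak}
Let $u$ be a solution of \eqref{eq:P}. Then $u>0$ on $\overline\Omega$, and for every $\eta$ that is locally Lipschitz on $\overline\Omega$ and has bounded support,
\begin{equation}\label{eq:W}
\int_\Omega\nabla u\cdot\nabla\eta+\gamma\int_{\partial\Omega}u\eta=\int_\Omega f(u)\eta .
\end{equation}
\end{lemma}

\begin{proof}
If $u(x_0)=0$ at some $x_0\in\partial\Omega$, then $-\Delta u=f(u)\ge0$ and Hopf's lemma give $\partial_\nu u(x_0)<0$, while the boundary condition gives $\partial_\nu u(x_0)=-\gamma u(x_0)=0$. So $u>0$ on $\overline\Omega$.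

For \eqref{eq:W}, the only point is that $u$ need not be $C^2$ up to the boundary. By a partition of unity we may assume that $\eta$ is supported either in a compact subset of $\Omega$, where \eqref{eq:W} is the divergence theorem for the Lipschitz field $\eta\nabla u$, or in a neighborhood of a boundary point in which $\Omega=\{x_N>\phi(x')\}$. In the second case apply the divergence theorem on $\Omega_\varepsilon=\{x_N>\phi(x')+\varepsilon\}$:
\[
\int_{\Omega_\varepsilon}(\nabla u\cdot\nabla\eta+\eta\Delta u)=\int\big[\eta\,\nabla u\big](x',\phi(x')+\varepsilon)\cdot(\nabla\phi(x'),-1)\,dx' .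
\]
On the left, $\nabla u$, $\nabla\eta$ and $\Delta u=-f(u)$ are bounded on the support of $\eta$, so dominated convergence applies as $\varepsilon\to0$. The right side tends to $\int_{\partial\Omega}\eta\,\partial_\nu u=-\gamma\int_{\partial\Omega}u\eta$ by the continuity of $\eta\nabla u$ on $\overline\Omega$.
\end{proof}

\subsection{An inequality for two solutions}

Two changes to the argument of the introduction are needed. Solutions $u,v$ need not be ordered, so we work on the set where $v>ku$ for a fixed $k>1$; there $g(u)-g(v)\ge g(v/k)-g(v)$ is positive by a definite amount. And we must cut off at infinity. To keep the cancellation of boundary terms, we test the equation of $v$ with a function $\psi$ and the equation of $u$ with $\psi v/u$.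

\begin{lemma}\label{lem:key}
Let $u,v$ be solutions of \eqref{eq:P}, let $k>1$ and $z=(v-ku)_+$. For every Lipschitz function $\chi$ on $\mathbb R^N$ with compact support,
\begin{equation}\label{eq:key}
\int_\Omega\chi^2zv\,\big(g(u)-g(v)\big)\le\int_\Omega|\nabla\chi|^2z^2 .
\end{equation}
\end{lemma}

\begin{proof}
Let $w=v/u$ and $\zeta=(w-k)_+$, so that $z=u\zeta$. Since $u>0$ on $\overline\Omega$, these functions are locally Lipschitz on $\overline\Omega$. Put $\psi=\chi^2z$. Use \eqref{eq:W} for $v$ with $\eta=\psi$ and for $u$ with $\eta=\psi w$, and subtract. Both boundary terms equal $\gamma\int_{\partial\Omega}v\psi$, and $f(v)\psi-f(u)\psi w=(g(v)-g(u))v\psi$. For the gradient terms, insert $\nabla v=w\nabla u+u\nabla w$ and then $\nabla\psi=u\nabla(\chi^2\zeta)+\chi^2\zeta\nabla u$: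
\[
\nabla v\cdot\nabla\psi-\nabla u\cdot\nabla(\psi w)=u\nabla w\cdot\nabla\psi-\psi\nabla u\cdot\nabla w=u^2\nabla w\cdot\nabla(\chi^2\zeta).
\]
Almost everywhere, $\nabla\zeta=\nabla w$ on $\{\zeta>0\}$ and $\nabla\zeta=0$ on $\{\zeta=0\}$, so $\nabla w\cdot\nabla(\chi^2\zeta)=\chi^2|\nabla\zeta|^2+2\chi\zeta\nabla\chi\cdot\nabla\zeta$. Therefore
\[
\int_\Omega u^2\chi^2|\nabla\zeta|^2+\int_\Omega\chi^2zv\,(g(u)-g(v))=-2\int_\Omega(u\chi\nabla\zeta)\cdot(z\nabla\chi)\le\int_\Omega u^2\chi^2|\nabla\zeta|^2+\int_\Omega|\nabla\chi|^2z^2,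
\]
and the finite first terms cancel.
\end{proof}

Where $z>0$ we have $u<v/k<v$, so the left integrand in \eqref{eq:key} is positive wherever $\chi z\ne0$. If $z\equiv0$ for all $k>1$, then $v\le u$, and exchanging $u$ and $v$ gives $u=v$. So uniqueness amounts to showing that the gain on the left of \eqref{eq:key} beats the cost of the cut-off on the right. For bounded $\Omega$, take $\chi=1$ on $\Omega$: there is no cost. The three parts below are three ways to win in an unbounded domain. They use only the local $C^2$ regularity of $\partial\Omega$, through Lemma~\ref{lem:weak}.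

\subsection{The Neumann case}

When the gain is bounded below, exponential weights win without any volume condition. We isolate this step because it is used again in Section~\ref{sec:barriers}.

\begin{lemma}\label{lem:exp}
Let $c>0$ and let $\Phi\ge0$ be measurable on $\Omega$ with $e^{-2\varepsilon|x|}\Phi\in L^1(\Omega)$ for every $\varepsilon>0$. If $c\int_\Omega\chi^2\Phi\le\int_\Omega|\nabla\chi|^2\Phi$ for all Lipschitz $\chi$ with compact support, then $\Phi=0$ almost everywhere.
\end{lemma}

\begin{proof}
Take $\chi_n=e^{-\varepsilon|x|}\min\{1,(n+1-|x|)_+\}$, for which $|\nabla\chi_n|\le e^{-\varepsilon|x|}(\varepsilon+1_{\{n<|x|<n+1\}})$. Dominated convergence gives $c\int e^{-2\varepsilon|x|}\Phi\le\varepsilon^2\int e^{-2\varepsilon|x|}\Phi$. Choose $\varepsilon^2<c$.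
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Since $\gamma=0$ and $f(1)=0$, the function $v\equiv1$ is a solution. Let $u$ be any solution, $k>1$ and $z=(1-ku)_+$. Where $z>0$ we have $u<1/k$, so $g(u)-g(1)\ge g(1/k)>0$. As $z^2\le z$, inequality \eqref{eq:key} gives $g(1/k)\int\chi^2z\le\int|\nabla\chi|^2z$. Lemma~\ref{lem:exp} yields $z\equiv0$, that is, $u\ge1/k$. Letting $k\downarrow1$ we obtain $u\equiv1$.
\end{proof}

For $\gamma>0$ and $\partial\Omega\ne\emptyset$ the constant $1$ is not a solution, both solutions may tend to $0$ at infinity, and the gain degenerates there.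

\subsection{Quadratic volume growth}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]
Here the cost alone can be made small. For $N\le2$ the bound $|\Omega\cap B_R|\le CR^2$, $R\ge1$, is automatic. For $R\ge2$ let $\chi_R=1$ on $B_R$, $\chi_R=2-\log|x|/\log R$ for $R\le|x|\le R^2$, and $\chi_R=0$ for $|x|\ge R^2$. In the annulus $|\nabla\chi_R|=1/(|x|\log R)$. Cover the annulus by at most $1+\log_2R$ shells $\{2^jR\le|x|<2^{j+1}R\}$. The integral of $|x|^{-2}$ over the part of such a shell in $\Omega$ is at most $C(2^{j+1}R)^2/(2^jR)^2=4C$. Since $z\le1$,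
\[
\int_\Omega|\nabla\chi_R|^2z^2\le\frac{4C(1+\log_2R)}{(\log R)^2}\to0\qquad(R\to\infty).
\]
By \eqref{eq:key} and Fatou's lemma, the nonnegative function $zv(g(u)-g(v))$ has integral zero. Hence $z\equiv0$.
\end{proof}

\subsection{The critical exponent}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(iii)]
The first statement is the case $d=N$ of the second. Where $z>0$ we have $u<v/k$ and $v\ge z$, so $(L_p)$ gives $g(u)-g(v)\ge g(v/k)-g(v)\ge c_kz^p$. Thus \eqref{eq:key} yields
\[
c_k\int_\Omega\chi^2z^{p+2}\le\int_\Omega|\nabla\chi|^2z^2 .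
\]
We want to absorb the right side into the left by H\"older's inequality, and we choose the power of the cut-off so that the weights match. For $R\ge1$ let $\xi$ be Lipschitz with $0\le\xi\le1$, $\xi=1$ on $B_R$, $\xi=0$ outside $B_{2R}$ and $|\nabla\xi|\le1/R$, and let $\chi=\xi^{1+2/p}$. Then
\[
|\nabla\chi|^2z^2\le(1+2/p)^2R^{-2}\xi^{4/p}z^2=(1+2/p)^2R^{-2}\big(\chi^2z^{p+2}\big)^{2/(p+2)},
\]
and $\nabla\chi$ vanishes outside $B_{2R}\setminus B_R$. Let $I_R=\int_\Omega\chi^2z^{p+2}$, and let $J_R\le I_R$ be the same integral over $\Omega\setminus B_R$. H\"older's inequality with exponents $(p+2)/2$ and $(p+2)/p$ gives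
\[
I_R\le C'R^{-2}|\Omega\cap B_{2R}|^{\frac p{p+2}}J_R^{\frac2{p+2}}\le C''R^{-2+\frac{dp}{p+2}}J_R^{\frac2{p+2}}\le C''J_R^{\frac2{p+2}},
\]
with $C''$ independent of $R$; the last step uses $dp\le2(p+2)$, which is the hypothesis $p(d-2)\le4$. From $J_R\le I_R$ we get $I_R^{p/(p+2)}\le C''$, so $z\in L^{p+2}(\Omega)$. Then $J_R\le\int_{\Omega\setminus B_R}z^{p+2}\to0$, hence $I_R\to0$ and $z\equiv0$. This second pass is needed only in the endpoint case $p(d-2)=4$, where the power of $R$ is zero.
\end{proof}

\section{A model equation}\label{sec:model}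

Return to the interval of the introduction and let its half-width $\ell(x)$ depend slowly on $x\in\mathbb R^d$, in such a way that the principal Robin eigenvalue of the cross-section is $\mu-\kappa(x)$ with a small $\kappa>0$. A small solution should then look like an amplitude $A(x)$ times the eigenfunction of the cross-section. Projecting the equation formally onto this eigenfunction, with $f(s)\approx\mu s-cs^{1+p}$, leads up to a constant to
\begin{equation}\label{eq:model}
-\Delta A=\kappa(x)A-A^{p+1}\qquad\text{in }\mathbb R^d .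
\end{equation}
This derivation only guides us and is not used in the proofs. The boundary loss has cancelled the linear growth $\mu$, and we are free to design the residual potential $\kappa$. We choose it so that the linear equation $-\Delta A=\kappa A$ has an explicit decaying solution.

For $d\ge3$, $R\ge1$ and $\theta>0$ put
\[
\varrho=\varrho(x)=\sqrt{R^2+|x|^2}\ge R,\qquad A_\theta=\varrho^{-\theta}.
\]
The parameter $R$ will be large; it makes every factor $\varrho^{-1}$ uniformly small.

\begin{lemma}\label{lem:profiles}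
We have
\begin{equation}\label{eq:kappa}
-\Delta A_\theta=\kappa_\theta A_\theta,\qquad\kappa_\theta=\theta(d-2-\theta)\varrho^{-2}+\theta(\theta+2)R^2\varrho^{-4},
\end{equation}
and $|D^jA_\theta|\le C_j\varrho^{-\theta-j}$, $|D^j\kappa_\theta|\le C_j\varrho^{-2-j}$ with $C_j$ independent of $R$.
\end{lemma}

\begin{proof}
From $\nabla A_\theta=-\theta\varrho^{-\theta-2}x$ we get $\Delta A_\theta=-\theta d\varrho^{-\theta-2}+\theta(\theta+2)|x|^2\varrho^{-\theta-4}$, and $|x|^2=\varrho^2-R^2$ gives \eqref{eq:kappa}. As functions of $(R,x)\in\mathbb R^{d+1}\setminus\{0\}$, $A_\theta$ and $\kappa_\theta$ are smooth and homogeneous of degrees $-\theta$ and $-2$. Each $x$-derivative lowers the degree by one, a continuous homogeneous function is bounded on the unit sphere, and $\varrho=|(R,x)|$.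
\end{proof}

For $0<a<d-2$ the potential $\kappa_a$ is positive. So the constant $1$ and $A_a$ are positive solutions of $-\Delta A=\kappa A$ for the strictly ordered potentials $\kappa=0$ and $\kappa=\kappa_a$. This is exactly what Green's identity forbids in a bounded domain. It requires $d\ge3$: for $d\le2$ the coefficient $\theta(d-2-\theta)$ is negative.

Take $\kappa=\kappa_a$ in \eqref{eq:model}. The multiples $tA_a$ solve the linear part, and we want them to survive the absorption term, whose size is $\varrho^{-a(p+1)}$. We correct by a faster decaying profile $A_b$, $b>a$, which satisfies $(-\Delta-\kappa_a)A_b=(\kappa_b-\kappa_a)A_b$. This term has size $\varrho^{-b-2}$. It has the good sign if $\theta(d-2-\theta)$ increases from $a$ to $b$, which for $b$ close to $a$ means $a<(d-2)/2$. It dominates the absorption if $b+2\le a(p+1)$, which for $b$ close to $a$ means $a>2/p$. The two requirements are compatible exactly when $p(d-2)>4$.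

\begin{lemma}\label{lem:exponents}
Let $d\ge3$ and $p>4/(d-2)$. There are exponents $a,b$ with $0<a<d-2$ and
\begin{equation}\label{eq:ab}
a<b<a+1,\qquad a(p+1)\ge b+2,\qquad\kappa_b-\kappa_a\ge c_0\varrho^{-2},
\end{equation}
where $c_0=(b-a)(d-2-a-b)>0$.
\end{lemma}

\begin{proof}
Fix $a\in(2/p,(d-2)/2)$ and then $b$ with $0<b-a<\min\{1,\,d-2-2a,\,ap-2\}$. The three bounds give $b<a+1$, $a+b<d-2$ and $b+2<a(p+1)$. In \eqref{eq:kappa}, $b(d-2-b)-a(d-2-a)=c_0$ and $b(b+2)>a(a+2)$.
\end{proof}

\begin{example}\label{ex:model}
Let $d=3$, $p=5$, $a=\frac9{20}$, $b=\frac12$, so that $c_0=\frac1{20}\cdot\frac1{20}=\frac1{400}$ and $a(p+1)=\frac{27}{10}\ge\frac52=b+2$. Let $R>1$ and $h^\pm=A_a\pm A_b$; then $0<h^-<h^+$. For every $t>0$,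
\[
(-\Delta-\kappa_a)(th^+)+(th^+)^6\ge t(\kappa_b-\kappa_a)A_b>0,
\]
and, since $h^-\le\varrho^{-9/20}$ and $\varrho\ge1$,
\[
(-\Delta-\kappa_a)(th^-)+(th^-)^6\le-\tfrac t{400}\varrho^{-5/2}+t^6\varrho^{-27/10}\le0\qquad\text{if }t^5\le\tfrac1{400}.
\]
So for each such $t$ equation \eqref{eq:model} has an ordered pair of a subsolution $th^-$ and a supersolution $th^+$. The iteration in the proof of Lemma~\ref{lem:iteration} below, run with $F(x,s)=\kappa_a(x)s-s^6+Ms$ and $M$ large, produces a solution $A$ between them. Since $b>a$, it satisfies $|x|^aA(x)\to t$ as $|x|\to\infty$. The amplitude at infinity is a free parameter.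
\end{example}

It remains to build domains that realize the model, with errors smaller than the margin $\varrho^{-b-2}$.

\section{From barriers to solutions}\label{sec:barriers}

From now on $\gamma>0$.

\begin{lemma}\label{lem:iteration}
Let $\Omega$ be a uniformly smooth $C^\infty$ domain and let $\underline u,\overline u\in C^2(\overline\Omega)$ satisfy $0<\underline u\le\overline u\le1$,
\[
-\Delta\underline u\le f(\underline u),\quad-\Delta\overline u\ge f(\overline u)\ \text{ in }\Omega,\qquad\partial_\nu\underline u+\gamma\underline u\le0\le\partial_\nu\overline u+\gamma\overline u\ \text{ on }\partial\Omega .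
\]
Then \eqref{eq:P} has a solution $u$ with $\underline u\le u\le\overline u$.
\end{lemma}

\begin{proof}
The method is monotone iteration; the point is to have a comparison principle for bounded functions in an unbounded domain. Let $M=1+\max|f'|$. Then $F(s)=f(s)+Ms$ is nondecreasing on $[0,1]$ and $F\ge F(0)=0$. Let $H^1_{\rm loc}(\overline\Omega)$ be the set of functions that lie in $H^1(\Omega\cap B_n)$ for all $n$; they have traces in $L^2_{\rm loc}(\partial\Omega)$. Let $\mathcal T$ be the set of $\eta\in H^1(\Omega)$ with bounded support, and for $U\in H^1_{\rm loc}(\overline\Omega)$, $\eta\in\mathcal T$ put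
\[
\mathcal E(U,\eta)=\int_\Omega(\nabla U\cdot\nabla\eta+MU\eta)+\gamma\int_{\partial\Omega}U\eta .
\]

\emph{Step 1: comparison.} Let $U\in H^1_{\rm loc}(\overline\Omega)$ be the sum of a bounded function and an $L^2$ function, and suppose $\mathcal E(U,\eta)\le0$ for all $\eta\in\mathcal T$ with $\eta\ge0$. We claim that $U\le0$. Take $\eta=\chi^2U_+$ with $\chi$ Lipschitz of compact support. The boundary term is nonnegative, so
\[
\int\chi^2|\nabla U_+|^2+M\int\chi^2U_+^2\le2\int|\chi\nabla U_+|\,|U_+\nabla\chi|\le\int\chi^2|\nabla U_+|^2+\int|\nabla\chi|^2U_+^2 .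
\]
Lemma~\ref{lem:exp} with $\Phi=U_+^2$ and $c=M$ gives $U_+=0$.

\emph{Step 2: the linear problem.} Let $0\le G\in L^\infty(\Omega)$. We claim that there is a bounded $u\in H^1_{\rm loc}(\overline\Omega)$ with $\mathcal E(u,\eta)=\int G\eta$ for all $\eta\in\mathcal T$. The space $\{u\in H^1(\Omega):u|_{\partial\Omega}\in L^2(\partial\Omega)\}$ contains $\mathcal T$ and is a Hilbert space with inner product $\mathcal E$. The Lax--Milgram theorem gives $u_n$ in this space with $\mathcal E(u_n,\eta)=\int G1_{B_n}\eta$. Step 1 applied to $-u_n$, to $u_n-\|G\|_\infty/M$ and to $u_n-u_{n+1}$ gives $0\le u_n\le u_{n+1}\le\|G\|_\infty/M$. Testing with $\chi^2u_n$, dropping two nonnegative terms and using $2\alpha_1\alpha_2\le\frac12\alpha_1^2+2\alpha_2^2$, we get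
\begin{equation}\label{eq:energy}
\tfrac12\int\chi^2|\nabla u_n|^2\le\int G\chi^2u_n+2\int|\nabla\chi|^2u_n^2 .
\end{equation}
Let $u=\lim u_n$. By \eqref{eq:energy}, $\chi u_n$ is bounded in $H^1(\Omega)$, so it converges weakly to $\chi u$. The trace is a bounded linear operator on functions supported in a fixed bounded set, so the traces converge weakly as well. Given $\eta\in\mathcal T$, choose $\chi=1$ near the support of $\eta$ and pass to the limit.

\emph{Step 3: iteration.} Let $u_0=\overline u$ and let $u_{j+1}$ be the solution of Step 2 with $G=F(u_j)$. Integration by parts gives $\mathcal E(\overline u,\eta)\ge\int F(\overline u)\eta$ and $\mathcal E(\underline u,\eta)\le\int F(\underline u)\eta$ for $0\le\eta\in\mathcal T$. The first inequality and Step 1 give $u_1\le u_0$. If $\underline u\le u_j$, then $\mathcal E(\underline u-u_{j+1},\eta)\le\int(F(\underline u)-F(u_j))\eta\le0$, so $\underline u\le u_{j+1}$. If $u_j\le u_{j-1}$, then $\mathcal E(u_{j+1}-u_j,\eta)=\int(F(u_j)-F(u_{j-1}))\eta\le0$, so $u_{j+1}\le u_j$. By induction $\underline u\le u_{j+1}\le u_j\le\overline u$.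 The bound \eqref{eq:energy} holds for $u_{j+1}$ with $G=F(u_j)$, and $F(u_j)\to F(u)$ boundedly, where $u=\lim u_j$. The limit argument of Step 2 shows that $u\in H^1_{\rm loc}(\overline\Omega)$ satisfies \eqref{eq:W} for all $\eta\in\mathcal T$.

\emph{Step 4: regularity.} We use two standard facts on the Neumann problem $-\Delta w+w=G_1$ in $\Omega'$, $\partial_\nu w=G_2$ on $\partial\Omega'$, in a bounded $C^\infty$ domain $\Omega'$. If $1<q<\infty$, $G_1\in L^q(\Omega')$ and $G_2$ is the trace of a $W^{1,q}(\Omega')$ function, there is a solution in $W^{2,q}(\Omega')$ (Agmon--Douglis--Nirenberg). If $G_1\in C^\beta(\overline{\Omega'})$ and $G_2\in C^{1,\beta}(\partial\Omega')$ with $0<\beta<1$, there is a solution in $C^{2,\beta}(\overline{\Omega'})$ (Schauder).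

Fix a point of $\overline\Omega$, a function $\chi\in C_c^\infty(\mathbb R^N)$ with small support that equals $1$ near this point, and a bounded $C^\infty$ domain $\Omega'\subset\Omega$ that coincides with $\Omega$ in a neighborhood of the support of $\chi$. For $\eta\in H^1(\Omega')$ write $\nabla(\chi u)\cdot\nabla\eta=\nabla u\cdot\nabla(\chi\eta)-\eta\nabla u\cdot\nabla\chi+u\nabla\chi\cdot\nabla\eta$, use \eqref{eq:W} with the test function $\chi\eta$, and integrate the last term by parts. This shows that $\chi u$ is the weak solution of the Neumann problem with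
\[
G_1=\chi f(u)+\chi u-2\nabla\chi\cdot\nabla u-u\Delta\chi,\qquad G_2=(\partial_\nu\chi-\gamma\chi)\,u .
\]
If $u\in W^{1,q}_{\rm loc}(\overline\Omega)$ with $q\ge2$, the first fact applies, and its solution equals $\chi u$ because weak solutions in $H^1(\Omega')$ are unique. So $u\in W^{2,q}_{\rm loc}(\overline\Omega)$. Start from $q=2$. Sobolev's embedding raises $q$ to $Nq/(N-q)$ as long as $q<N$, and to any finite value if $q=N$, so after finitely many steps $q>N$ and $u\in C^{1,\beta}_{\rm loc}(\overline\Omega)$. As $f$ is Lipschitz, the second fact applies and $u\in C^{2,\beta}_{\rm loc}(\overline\Omega)$. Integrating by parts in \eqref{eq:W} gives the equation and the boundary condition pointwise, and $0<\underline u\le u\le\overline u\le1$.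
\end{proof}

The next proposition transfers Example~\ref{ex:model} to \eqref{eq:P}. The functions $v_a,v_b$ play the roles of $A_a,A_b$, but they satisfy the equation and the boundary condition only approximately. In the interior, the errors are absorbed by the margin that $v_b$ provides. On the boundary $v_b$ provides no margin, so a third function $Z$ is added to create one; a small multiple of it does not destroy the interior margin.

\begin{proposition}\label{prop:criterion}
Let $f$ be of strong KPP type with $(U_p)$, let $0<a<b<a+1$ with $a(p+1)\ge b+2$, and let $0<c_1\le C_1$. There is $R_1\ge1$, depending only on $a,b,c_1,C_1$, with the following property. Let $\Omega$ be a uniformly smooth $C^\infty$ domain, let $\varrho:\overline\Omega\to[R_1,\infty)$ be any function, and let $v_a,v_b,Z\in C^2(\overline\Omega)$ satisfy, for $\theta\in\{a,b\}$: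
\begin{itemize}
\item[(B1)] $c_1\varrho^{-\theta}\le v_\theta\le C_1\varrho^{-\theta}$ and $|Z|\le C_1\varrho^{-b-2}$ on $\overline\Omega$;
\item[(B2)] $|(-\Delta-\mu)v_a|\le C_1\varrho^{-a-3}$, \ $(-\Delta-\mu)v_b\ge c_1\varrho^{-b-2}$ and $|(-\Delta-\mu)Z|\le C_1\varrho^{-b-2}$ in $\Omega$;
\item[(B3)] $|(\partial_\nu+\gamma)v_\theta|\le C_1\varrho^{-\theta-3}$ and $(\partial_\nu+\gamma)Z\ge c_1\varrho^{-b-2}$ on $\partial\Omega$.
\end{itemize}
Then \eqref{eq:P} has infinitely many solutions.
\end{proposition}

\begin{proof}
Let $\delta=c_1/(2C_1)\le\frac12$ and $c_2=\delta c_1/2\le c_1/4$. Choose $R_1\ge1$ so large that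
\[
C_1R_1^{-1}\le c_2,\qquad C_1R_1^{-(a+1-b)}\le c_2/2,\qquad2C_1R_1^{-(b-a)}\le c_1/2 ;
\]
this uses $a<b<a+1$. Put $\Psi=v_b+\delta Z$. Since $\delta C_1=c_1/2$ and $\varrho\ge1$, (B1) and (B2) give $0<\Psi\le2C_1\varrho^{-b}$ and $(-\Delta-\mu)\Psi\ge\frac12c_1\varrho^{-b-2}\ge c_2\varrho^{-b-2}$. By (B3), $(\partial_\nu+\gamma)\Psi\ge(\delta c_1-C_1\varrho^{-1})\varrho^{-b-2}\ge c_2\varrho^{-b-2}$. On the other hand, $|(-\Delta-\mu)v_a|$ and $|(\partial_\nu+\gamma)v_a|$ are at most $C_1\varrho^{-(a+1-b)}\varrho^{-b-2}\le\frac12c_2\varrho^{-b-2}$, and $\Psi\le\frac12c_1\varrho^{-a}$. Hence $h^\pm=v_a\pm\Psi$ satisfy $0<h^-\le h^+\le2C_1$,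
\[
(-\Delta-\mu)h^+\ge0,\qquad(-\Delta-\mu)h^-\le-\tfrac12c_2\varrho^{-b-2}\quad\text{in }\Omega,
\]
and $(\partial_\nu+\gamma)h^-\le0\le(\partial_\nu+\gamma)h^+$ on $\partial\Omega$.

Let $t>0$ satisfy $2C_1t\le1$ and $Kt^pC_1^{p+1}\le c_2/2$. Then $th^+\le1$ and $-\Delta(th^+)\ge\mu th^+\ge f(th^+)$. Since $h^-\le C_1\varrho^{-a}$, $\varrho\ge1$ and $a(p+1)\ge b+2$, we have $(h^-)^{p+1}\le C_1^{p+1}\varrho^{-b-2}$, so $(U_p)$ gives
\[
-\Delta(th^-)-f(th^-)=t\big[(-\Delta-\mu)h^-+(\mu-g(th^-))h^-\big]\le t\big[-\tfrac12c_2+Kt^pC_1^{p+1}\big]\varrho^{-b-2}\le0 .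
\]
Lemma~\ref{lem:iteration} gives a solution $u_t$ with $th^-\le u_t\le th^+$. Fix $x_0\in\Omega$ and choose admissible $t_j\downarrow0$ with $t_{j+1}h^+(x_0)<t_jh^-(x_0)$. Then $u_{t_{j+1}}(x_0)<u_{t_j}(x_0)$ for all $j$, so the solutions $u_{t_j}$ are pairwise distinct.
\end{proof}

\begin{remark}
In both applications $\varrho$ is unbounded on $\Omega$. Since $\Psi/v_a\le(2C_1/c_1)\varrho^{a-b}$, the ratio $h^+/h^-$ tends to $1$ as $\varrho\to\infty$. So $th^+<t'h^-$ somewhere whenever $t<t'$, and the solutions $u_t$ are distinct for all admissible $t$, as in Example~\ref{ex:model}.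
\end{remark}

In the two constructions, $O(\varrho^{-j})$ denotes a quantity bounded by $C\varrho^{-j}$ with $C$ independent of the point and of $R\ge R_0$, and $O_{C^i}(\varrho^{-j})$ means that the same bound holds for its derivatives up to order $i$. The number $R_0$ is increased finitely many times. We verify (B1)--(B3) with constants $c_1,C_1$ that do not depend on $R\ge R_0$, and then take $R\ge\max\{R_0,R_1\}$.

\section{A slab of slowly varying width}\label{sec:slab}

\begin{proof}[Proof of Theorem~\ref{thm:slab}]
Let $a,b,c_0$ be as in Lemma~\ref{lem:exponents}. We have $0<\kappa_a=O(\varrho^{-2})$, so $\kappa_a<\mu/2$ for $R\ge R_0$.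

\emph{The domain.} On an interval $(-\ell,\ell)$ the function $\cos(\omega y)$ satisfies $-\partial_{yy}\cos(\omega y)=\omega^2\cos(\omega y)$, and it satisfies the Robin condition if $\omega\tan(\omega\ell)=\gamma$. We want the eigenvalue $\omega^2$ to be $\mu-\kappa_a(x)$, so we define on $\mathbb R^d$
\[
\omega=\sqrt{\mu-\kappa_a},\qquad\ell=\frac1\omega\arctan\frac\gamma\omega,\qquad\Omega=\{(x,y):|y|<\ell(x)\}.
\]
Then $\omega\ell\in(0,\frac\pi2)$ and $\omega\sin(\omega\ell)=\gamma\cos(\omega\ell)$. Both $\omega$ and $\ell$ are smooth positive functions of $\kappa_a\in[0,\mu/2]$. Hence $0<\ell_*\le\ell\le\ell^*$, and by the chain rule and Lemma~\ref{lem:profiles} all derivatives of $\omega,\ell$ are bounded, with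
\[
|\nabla\omega|+|\nabla\ell|=O(\varrho^{-3}),\qquad|D^2\omega|=O(\varrho^{-4}).
\]
For $|y|\le\ell(x)$ we have $\cos(\omega y)\ge\cos(\omega\ell)=\omega/\sqrt{\omega^2+\gamma^2}\ge c_*>0$, because $\omega^2\ge\mu/2$. The constants $\ell_*,\ell^*,c_*$ depend only on $\mu$ and $\gamma$. The set $\Omega$ is open and connected. Its boundary consists of the graphs $y=\pm\ell(x)$, whose points differ by at least $2\ell_*$ in the $y$-coordinate. So $\Omega$ is $C^\infty$ and uniformly smooth, with any $r<\min\{1,\ell_*\}$.

\emph{The barriers.} Let $v_\theta=A_\theta(x)\cos(\omega(x)y)$ for $\theta\in\{a,b\}$ and $Z=y^2\varrho^{-b-2}$, with $\varrho=\varrho(x)$. Condition (B1) holds since $c_*\le\cos(\omega y)\le1$ and $|y|\le\ell^*$.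

\emph{Interior.} We have $(-\partial_{yy}-\mu)v_\theta=-\kappa_av_\theta$. In the $x$-variables, $\nabla_x\cos(\omega y)=-y\sin(\omega y)\nabla\omega$ and $\Delta_x\cos(\omega y)=-y\sin(\omega y)\Delta\omega-y^2\cos(\omega y)|\nabla\omega|^2$. With \eqref{eq:kappa},
\[
(-\Delta-\mu)v_\theta=(\kappa_\theta-\kappa_a)v_\theta+\big(2\nabla A_\theta\cdot\nabla\omega+A_\theta\Delta\omega\big)y\sin(\omega y)+A_\theta|\nabla\omega|^2y^2\cos(\omega y),
\]
and all terms after the first are $O(\varrho^{-\theta-4})$. For $\theta=a$ the first term vanishes. For $\theta=b$, \eqref{eq:ab} gives $(-\Delta-\mu)v_b\ge(c_0c_*-C\varrho^{-2})\varrho^{-b-2}\ge\frac12c_0c_*\varrho^{-b-2}$ for $R\ge R_0$. Finally $(-\Delta-\mu)Z=\big(-2+(\kappa_{b+2}-\mu)y^2\big)\varrho^{-b-2}=O(\varrho^{-b-2})$. This is (B2).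

\emph{Boundary.} All functions are even in $y$, so it suffices to treat $y=\ell(x)$. There $\nu=(-\nabla\ell,1)/\sigma$ with $\sigma=\sqrt{1+|\nabla\ell|^2}=1+O(\varrho^{-6})$, and $1\le\sigma\le2$ for $R\ge R_0$. For any $v$,
\[
\sigma(\partial_\nu+\gamma)v=(\partial_yv+\gamma v)-\nabla\ell\cdot\nabla_xv+\gamma(\sigma-1)v .
\]
For $v=v_\theta$ the first bracket is $A_\theta(-\omega\sin(\omega\ell)+\gamma\cos(\omega\ell))=0$, and $|\nabla_xv_\theta|=O(\varrho^{-\theta-1})$, so the right side is $O(\varrho^{-\theta-4})$. For $v=Z\ge0$ the right side is at least $2\ell\varrho^{-b-2}-\ell^2|\nabla\ell|\,|\nabla\varrho^{-b-2}|\ge(2\ell_*-C\varrho^{-4})\varrho^{-b-2}\ge\ell_*\varrho^{-b-2}$ for $R\ge R_0$. Dividing by $\sigma$ gives (B3).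

Proposition~\ref{prop:criterion} completes the proof.
\end{proof}

The hypothesis $\gamma>0$ is what makes $\ell$ positive. For $\gamma=0$ the principal eigenvalue of every cross-section is $0$ and cannot be tuned to $\mu$, in accordance with Theorem~\ref{thm:sharp}(i).

\section{A slowly deformed perforated domain}\label{sec:perforated}

The slab spends one dimension on the cross-section: in $\mathbb R^N$ it needs $N\ge4$ and $p(N-3)>4$. To reach the threshold $p(N-2)>4$, the amplitude must spread in all $N$ directions while there is boundary at bounded distance from every point to cancel the growth $\mu$. A periodic array of holes does this. The periodic principal eigenfunction $\varphi$ replaces the cosine, and a slow deformation of the holes replaces the varying width. Two difficulties are new. Variables no longer separate, and $\varphi A_\theta$ has an error of order $\varrho^{-\theta-1}$, larger than the margin $\varrho^{-\theta-2}$; it is removed by periodic correctors. And the eigenvalue is not an explicit function of the shape, so we must compute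 its first variation and find a deformation that changes it.

Throughout this section $N\ge3$, $p(N-2)>4$, $\gamma>0$, $(U_p)$ holds, $d=N$ in Lemmas~\ref{lem:profiles} and~\ref{lem:exponents}, and repeated indices are summed.

\subsection{The critical cell}

For $L>0$ let
\[
\Omega_0=\mathbb R^N\setminus\bigcup_{j\in\mathbb Z^N}\overline B(Lj,L/4),\qquad Y=\Omega_0/L\mathbb Z^N,
\]
and let $n$ be the unit normal pointing out of $\Omega_0$. The set $\Omega_0$ is connected: the union of the hyperplanes $\{x_i\in L/2+L\mathbb Z\}$ is connected and lies in $\Omega_0$, and every point of $\Omega_0$ reaches it by moving radially away from the center of its cell. So $Y$, a torus with a closed ball removed, is connected. Its boundary is the sphere $\Sigma=\{|x|=L/4\}$, on which $n=-4x/L$. We identify functions on $\overline Y$ with $L\mathbb Z^N$-periodic functions on $\overline{\Omega_0}$. For a periodic field $X$ the divergence theorem reads $\int_Y\operatorname{div}X=\int_\Sigma X\cdot n$. By a \emph{symmetry} we mean a reflection $x_j\mapsto-x_j$ or a permutation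 of the coordinates; it is an orthogonal map $\iota$ that preserves $Y$ and satisfies $n\circ\iota=\iota n$.

\begin{lemma}\label{lem:cell}
There are $L>0$ and $\varphi\in C^\infty(\overline Y)$ with $\varphi>0$ on $\overline Y$, $-\Delta\varphi=\mu\varphi$ in $Y$ and $\partial_n\varphi+\gamma\varphi=0$ on $\Sigma$. For every $W\in C^2(\overline{\Omega_0})$,
\begin{equation}\label{eq:ground}
\varphi(-\Delta-\mu)(\varphi W)=-\operatorname{div}(\varphi^2\nabla W),\qquad\varphi(\partial_n+\gamma)(\varphi W)=\varphi^2\partial_nW .
\end{equation}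
Moreover, $\varphi$ is invariant under all symmetries.
\end{lemma}

\begin{proof}
For $t\ge0$ let $\lambda(L,t)=\min\{\int_Y|\nabla u|^2+t\int_\Sigma u^2:u\in H^1(Y),\ \int_Yu^2=1\}$; the minimum is attained because $H^1(Y)$ embeds compactly in $L^2(Y)$. Under $x\mapsto Lx$ the three integrals scale like $L^{N-2}$, $L^{N-1}$, $L^N$, so $\lambda(L,\gamma)=L^{-2}\lambda(1,\gamma L)$. The function $t\mapsto\lambda(1,t)$ is a minimum of affine functions, hence concave and continuous on $(0,\infty)$. We have $\lambda(1,0)=0$, and $\lambda(1,1)>0$ since otherwise a minimizer would be a nonzero constant with zero trace. Testing with a fixed function that vanishes on the sphere shows that $\lambda(1,\cdot)$ is bounded, so $\lambda(L,\gamma)\to0$ as $L\to\infty$. Concavity gives $\lambda(1,t)\ge t\lambda(1,1)$ for $0\le t\le1$, so $\lambda(L,\gamma)\ge\gamma\lambda(1,1)/L\to\infty$ as $L\to0$; here $\gamma>0$ is used. By continuity there is $L$ with $\lambda(L,\gamma)=\mu$.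

If $u$ is a minimizer, so is $\varphi=|u|$. It is a weak solution of the eigenvalue problem, smooth on $\overline Y$ by elliptic regularity. As $-\Delta\varphi\ge0$, $\varphi\ge0$ and $\varphi\not\equiv0$, the strong maximum principle gives $\varphi>0$ in $Y$, and Hopf's lemma gives $\varphi>0$ on $\Sigma$ as in Lemma~\ref{lem:weak}. The identities \eqref{eq:ground} follow from $\Delta(\varphi W)=W\Delta\varphi+2\nabla\varphi\cdot\nabla W+\varphi\Delta W$ and $\partial_n(\varphi W)=W\partial_n\varphi+\varphi\partial_nW$. If $\iota$ is a symmetry, $\varphi\circ\iota$ solves the same problem as $\varphi$, so $W=(\varphi\circ\iota)/\varphi$ satisfies $\operatorname{div}(\varphi^2\nabla W)=0$, $\partial_nW=0$. Multiplying by $W$ and integrating gives $\int_Y\varphi^2|\nabla W|^2=0$. Thus $W$ is a positive constant, equal to $1$ because $\iota$ preserves the $L^2$ norm.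
\end{proof}

We fix $L$ and $\varphi$. By \eqref{eq:ground}, dividing by $\varphi$ turns the Robin problem for $-\Delta-\mu$ into a Neumann problem in divergence form. We recall its solvability in the cell: for smooth data $G_1$ on $\overline Y$ and $G_2$ on $\Sigma$, the problem
\begin{equation}\label{eq:cellproblem}
\operatorname{div}(\varphi^2\nabla P)=G_1\ \text{ in }Y,\qquad\varphi^2\partial_nP=G_2\ \text{ on }\Sigma
\end{equation}
has a solution $P\in C^\infty(\overline Y)$ if and only if $\int_YG_1=\int_\Sigma G_2$, and $P$ is unique up to a constant. Necessity is the divergence theorem; sufficiency follows from the Lax--Milgram theorem on functions of mean zero and elliptic regularity. We call such data \emph{compatible} and normalize $\int_YP=0$.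

\subsection{Correctors}

For $W=A=A_\theta$ we have $\operatorname{div}(\varphi^2\nabla A)=\partial_i(\varphi^2)\,\partial_iA+\varphi^2\Delta A$ and $\partial_nA=n_i\partial_iA$. To cancel the terms in $\partial_iA$ we add $P_i\partial_iA$ to $W$, where
\begin{equation}\label{eq:P1}
\operatorname{div}\big(\varphi^2(e_i+\nabla P_i)\big)=0\ \text{ in }Y,\qquad\partial_nP_i=-n_i\ \text{ on }\Sigma .
\end{equation}
This is \eqref{eq:cellproblem} with $G_1=-\partial_i(\varphi^2)$, $G_2=-\varphi^2n_i$, compatible by the divergence theorem. The added term produces new terms in $\partial_{ij}A$ with oscillating coefficients. A second corrector can remove them only up to their mean, which defines the effective coefficients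
\[
q_{ij}\int_Y\varphi^2=\int_Y\varphi^2(e_i+\nabla P_i)\cdot e_j=\int_Y\varphi^2(\delta_{ij}+\partial_jP_i).
\]

\begin{lemma}\label{lem:q}
There is $q>0$ with $q_{ij}=q\delta_{ij}$.
\end{lemma}

\begin{proof}
Let $X_i=\varphi^2(e_i+\nabla P_i)$, and let $\iota$ be a symmetry with $\iota e_i=e_{i'}$. Then $\varphi^2(e_i+\nabla(P_{i'}\circ\iota))=\iota^T(X_{i'}\circ\iota)$ is divergence free with zero normal component, so $P_{i'}\circ\iota=P_i$ by uniqueness and $X_i=\iota^T(X_{i'}\circ\iota)$. Hence $\int_YX_i\cdot e_j=\int_YX_{i'}\cdot\iota e_j$. For $i\ne j$ the reflection in $x_j$ has $i'=i$, $\iota e_j=-e_j$, which gives $q_{ij}=-q_{ij}=0$. The transposition of $x_i$ and $x_1$ gives $q_{ii}=q_{11}=:q$ for each $i$. By \eqref{eq:P1}, $\int_YX_1\cdot\nabla P_1=0$, so $q\int_Y\varphi^2=\int_Y\varphi^2|e_1+\nabla P_1|^2\ge0$. If this vanished, then $P_1+x_1$ would be constant on the connected set $\Omega_0$, which is impossible for periodic $P_1$.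
\end{proof}

Isotropy is what allows us to use the radial profiles $A_\theta$ unchanged. Let $P_{ij}$ solve
\begin{equation}\label{eq:P2}
\operatorname{div}(\varphi^2\nabla P_{ij})=q\delta_{ij}\varphi^2-\varphi^2(\delta_{ij}+\partial_jP_i)-\partial_j(\varphi^2P_i),\qquad\partial_nP_{ij}=-P_in_j .
\end{equation}
The data are compatible: the first two terms integrate to zero by the definition of $q_{ij}$, and $\int_Y\partial_j(\varphi^2P_i)=\int_\Sigma\varphi^2P_in_j$.

\subsection{The deformed domain}

Let $V$ be a smooth function on $\Sigma$ and $\tau_0>0$ a constant; both are fixed in Section~\ref{sub:variation}, independently of $R$. Let $E$ be a smooth periodic vector field on $\mathbb R^N$ with $E=Vn$ on $\partial\Omega_0$; for instance, extend $Vn$ to be constant along rays near $\Sigma$, cut off, and repeat periodically. Put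
\[
\tau=\tau_0\kappa_a,\qquad T(x)=x+\tau(x)E(x),\qquad\Omega=T(\Omega_0).
\]
By Lemma~\ref{lem:profiles}, $|D^j\tau|=O(\varrho^{-2-j})$. With $(DE)_{ij}=\partial_jE_i$ and $(E\otimes\nabla\tau)_{ij}=E_i\partial_j\tau$, let
\[
J=DT=I+\tau DE+E\otimes\nabla\tau,\qquad m=\det J,\qquad\mathsf S=mJ^{-1}J^{-T},\qquad\sigma=m|J^{-T}n| .
\]

\begin{lemma}\label{lem:domain}
For $R\ge R_0$, $T$ is a $C^\infty$ diffeomorphism of $\mathbb R^N$, and $\Omega$ is a uniformly smooth $C^\infty$ domain with $\partial\Omega=T(\partial\Omega_0)$.
\end{lemma}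

\begin{proof}
Since $J-I=O(\varrho^{-2})$, we have $\|J-I\|\le\frac12$ for $R\ge R_0$. Then for each $x'$ the map $x\mapsto x'-\tau(x)E(x)$ is a contraction of $\mathbb R^N$, so $T$ is bijective, and it is a diffeomorphism because $J$ is invertible. Hence $\Omega$ is a domain with $C^\infty$ boundary $T(\partial\Omega_0)$. From $|Tx-Tx'|\ge\frac12|x-x'|$, distinct components of $\partial\Omega$ are at distance at least $L/4$. The component $T(Lj+\Sigma)$ is the zero set of $F_j(x)=|T^{-1}(x)-Lj|^2-L^2/16$. As $D(T^{-1})=J^{-1}\circ T^{-1}$, $\|J^{-1}\|\le2$, and all derivatives of $J$ are bounded, the derivatives of $T^{-1}$ of orders $1,2,3$ are bounded. So the $C^3$ norm of $F_j$ in the unit neighborhood of its zero set is bounded independently of $j$. On the zero set, $\|J\|\le\frac32$ gives $|\nabla F_j|\ge2\cdot\frac23\cdot\frac L4=\frac L3$. The implicit function theorem, whose constants depend only on these two bounds, represents the zero set near each of its points as a graph over a disc of fixed radius in the tangent plane, with bounded $C^3$ norm.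
\end{proof}

We pull the problem back to the periodic domain $\Omega_0$.

\begin{lemma}\label{lem:pullback}
For $u\in C^2(\overline\Omega)$ and $U=u\circ T$,
\begin{align*}
m\,[(-\Delta-\mu)u]\circ T&=\mathcal LU:=-\operatorname{div}(\mathsf S\nabla U)-\mu mU&&\text{in }\Omega_0,\\
\sigma\,[(\partial_\nu+\gamma)u]\circ T&=\mathcal BU:=\mathsf S\nabla U\cdot n+\gamma\sigma U&&\text{on }\partial\Omega_0 .
\end{align*}
Moreover $\mathsf S=I+\tau\mathsf S_1+O_{C^1}(\varrho^{-3})$, $m=1+\tau m_1+O(\varrho^{-3})$, $\sigma=1+\tau\sigma_1+O(\varrho^{-3})$ with the periodic coefficients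
\[
\mathsf S_1=(\operatorname{div}E)I-DE-DE^T,\qquad m_1=\operatorname{div}E,\qquad\sigma_1=\operatorname{div}E-n\cdot(DE)n .
\]
\end{lemma}

\begin{proof}
We have $(\nabla u)\circ T=J^{-T}\nabla U$ and $m>0$. For $\eta\in C_c^\infty(\Omega)$ and $H=\eta\circ T$, a change of variables gives $\int_\Omega\nabla u\cdot\nabla\eta=\int_{\Omega_0}\mathsf S\nabla U\cdot\nabla H$ and $\int_\Omega(-\Delta u)\eta=\int_{\Omega_0}m[(-\Delta u)\circ T]H$. The left sides are equal, so $m[(-\Delta u)\circ T]=-\operatorname{div}(\mathsf S\nabla U)$ in the sense of distributions, hence pointwise. If $F_0$ is a local defining function of $\Omega_0$ with $\nabla F_0=n$ on $\partial\Omega_0$, then $F_0\circ T^{-1}$ is one for $\Omega$, so $\nu\circ T=J^{-T}n/|J^{-T}n|$. Hence $\sigma(\partial_\nu u)\circ T=mJ^{-T}\nabla U\cdot J^{-T}n=\mathsf S\nabla U\cdot n$.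

Write $J=I+\Xi$, where $\Xi=O_{C^1}(\varrho^{-2})$ and $\Xi=\tau DE+O_{C^1}(\varrho^{-3})$. Near $\Xi=0$ we have $\det(I+\Xi)=1+\operatorname{tr}\Xi$, $(I+\Xi)^{-1}=I-\Xi$ and $|(I+\Xi)^{-T}n|=1-n\cdot\Xi n$ up to smooth remainders that vanish to second order in $\Xi$. For $m$ and $\mathsf S$ such a remainder and its $x$-gradient are bounded by $C(|\Xi|^2+|\Xi||D\Xi|)=O(\varrho^{-4})$, and for $\sigma$ the remainder is $O(\varrho^{-4})$. Multiplying out the linear parts gives the three expansions.
\end{proof}

In particular $\frac12\le m,\sigma\le2$ for $R\ge R_0$.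

\subsection{The first variation of the eigenvalue}\label{sub:variation}

The terms of order $\tau$ in $\mathcal L$ and $\mathcal B$ act on $\varphi A$ as oscillating sources in the interior and on the boundary. We want a corrector $Q$ that replaces them by one term $-\Lambda\tau A\varphi^2$, which acts as a potential:
\begin{equation}\label{eq:Q}
\begin{aligned}
\operatorname{div}(\varphi^2\nabla Q)&=\Lambda\varphi^2-\varphi\operatorname{div}(\mathsf S_1\nabla\varphi)-\mu m_1\varphi^2&&\text{in }Y,\\
\varphi^2\partial_nQ&=-\varphi\,\mathsf S_1\nabla\varphi\cdot n-\gamma\sigma_1\varphi^2&&\text{on }\Sigma .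
\end{aligned}
\end{equation}
Since $\int_Y\varphi\operatorname{div}(\mathsf S_1\nabla\varphi)=\int_\Sigma\varphi\,\mathsf S_1\nabla\varphi\cdot n-\int_Y\mathsf S_1\nabla\varphi\cdot\nabla\varphi$, the data are compatible exactly when
\begin{equation}\label{eq:Lambda}
-\Lambda\int_Y\varphi^2=\int_Y\mathsf S_1\nabla\varphi\cdot\nabla\varphi+\gamma\int_\Sigma\sigma_1\varphi^2-\mu\int_Ym_1\varphi^2 ,
\end{equation}
and we take this as the definition of $\Lambda$. To interpret it, note that for constant $\tau$ the quotient $\big(\int_Y\mathsf S\nabla\varphi\cdot\nabla\varphi+\gamma\int_\Sigma\sigma\varphi^2\big)/\int_Ym\varphi^2$ associated with $\mathcal L$ and $\mathcal B$ equals $\mu-\Lambda\tau+O(\tau^2)$. So $\Lambda\tau$ plays the role of the eigenvalue drop $\mu-\omega^2$ in the slab, and we need $\Lambda\ne0$ to prescribe it. Let $\nabla_\Sigma$ and $\operatorname{div}_\Sigma$ denote the tangential gradient and divergence on $\Sigma$.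

\begin{lemma}\label{lem:Lambda}
We have
\[
-\Lambda\int_Y\varphi^2=\int_\Sigma V\beta,\qquad\beta=|\nabla_\Sigma\varphi|^2-\Big(\mu+\gamma^2+\frac{4\gamma(N-1)}L\Big)\varphi^2,
\]
and $\beta\not\equiv0$. For $V=-\beta$ we have $\Lambda=\int_\Sigma\beta^2/\int_Y\varphi^2>0$.
\end{lemma}

\begin{proof}
We turn the volume integrals in \eqref{eq:Lambda} into boundary integrals. Since $\nabla(E\cdot\nabla\varphi)\cdot\nabla\varphi=(DE)\nabla\varphi\cdot\nabla\varphi+D^2\varphi\,\nabla\varphi\cdot E$ and $\nabla|\nabla\varphi|^2\cdot E=2D^2\varphi\,\nabla\varphi\cdot E$, the second derivatives cancel in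
\begin{align*}
\operatorname{div}\big(|\nabla\varphi|^2E-2(E\cdot\nabla\varphi)\nabla\varphi\big)&=|\nabla\varphi|^2\operatorname{div}E-2(DE)\nabla\varphi\cdot\nabla\varphi-2(E\cdot\nabla\varphi)\Delta\varphi\\
&=\mathsf S_1\nabla\varphi\cdot\nabla\varphi+2\mu\varphi E\cdot\nabla\varphi .
\end{align*}
Also $\operatorname{div}(\mu\varphi^2E)=\mu m_1\varphi^2+2\mu\varphi E\cdot\nabla\varphi$. Subtract, integrate over $Y$, and use $E=Vn$, $\partial_n\varphi=-\gamma\varphi$ and $|\nabla\varphi|^2=|\nabla_\Sigma\varphi|^2+\gamma^2\varphi^2$ on $\Sigma$: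
\[
\int_Y\big(\mathsf S_1\nabla\varphi\cdot\nabla\varphi-\mu m_1\varphi^2\big)=\int_\Sigma V\big(|\nabla\varphi|^2-2(\partial_n\varphi)^2-\mu\varphi^2\big)=\int_\Sigma V\big(|\nabla_\Sigma\varphi|^2-(\gamma^2+\mu)\varphi^2\big).
\]
Next, $\sigma_1$ is the trace of $DE$ on the tangent space of $\Sigma$, that is, $\sigma_1=\operatorname{div}_\Sigma(Vn)=\nabla_\Sigma V\cdot n+V\operatorname{div}_\Sigma n=V\operatorname{div}_\Sigma n$. Since $n=-4x/L$ and $\operatorname{div}_\Sigma x=N-1$, we get $\sigma_1=-4(N-1)V/L$. Adding $\gamma\int_\Sigma\sigma_1\varphi^2$ gives the formula. At a maximum point of $\varphi|_\Sigma$ the tangential gradient vanishes, so $\beta<0$ there.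
\end{proof}

Shrinking the holes uniformly ($V\equiv1$) would require the sign of $\int_\Sigma\beta$, which we do not need to know. We fix
\[
V=-\beta,\qquad\tau_0=q/\Lambda,\qquad\text{so that}\quad\Lambda\tau=q\kappa_a,
\]
and let $Q$ be the solution of \eqref{eq:Q}. None of $\varphi,P_i,P_{ij},E,Q,q,\Lambda$ depends on $R$.

\subsection{The expansion}

\begin{lemma}\label{lem:expansion}
For $\theta\in\{a,b\}$ and $A=A_\theta$ let $U_\theta=\varphi W$ with $W=A+P_i\partial_iA+P_{ij}\partial_{ij}A+\tau AQ$. Then $U_\theta=\varphi A_\theta+O_{C^2}(\varrho^{-\theta-1})$ and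
\[
\mathcal LU_\theta=q\varphi(\kappa_\theta-\kappa_a)A_\theta+O(\varrho^{-\theta-3})\ \text{ in }\Omega_0,\qquad\mathcal BU_\theta=O(\varrho^{-\theta-3})\ \text{ on }\partial\Omega_0 .
\]
\end{lemma}

\begin{proof}
The periodic functions are bounded with all derivatives, so the first claim follows from Lemma~\ref{lem:profiles}. By \eqref{eq:ground},
\begin{align}
\varphi\mathcal LU_\theta&=-\operatorname{div}(\varphi^2\nabla W)-\varphi\operatorname{div}\big((\mathsf S-I)\nabla U_\theta\big)-\mu\varphi(m-1)U_\theta,\label{eq:Lsplit}\\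
\varphi\mathcal BU_\theta&=\varphi^2\partial_nW+\varphi(\mathsf S-I)\nabla U_\theta\cdot n+\gamma\varphi(\sigma-1)U_\theta.\label{eq:Bsplit}
\end{align}

\emph{The unperturbed terms.} For a periodic $P$ and any smooth $H$,
\[
\operatorname{div}\big(\varphi^2\nabla(PH)\big)=H\operatorname{div}(\varphi^2\nabla P)+\big[\varphi^2\partial_jP+\partial_j(\varphi^2P)\big]\partial_jH+\varphi^2P\Delta H .
\]
Apply this to the four terms of $W$. For $(P,H)=(P_i,\partial_iA)$ the last term is $O(\varrho^{-\theta-3})$. For $(P_{ij},\partial_{ij}A)$ and $(Q,\tau A)$ we have $\nabla H,\Delta H=O(\varrho^{-\theta-3})$, so only the first term remains. Collecting,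
\begin{align*}
\operatorname{div}(\varphi^2\nabla W)={}&\big[\partial_i(\varphi^2)+\operatorname{div}(\varphi^2\nabla P_i)\big]\partial_iA\\
&+\big[\varphi^2\delta_{ij}+\varphi^2\partial_jP_i+\partial_j(\varphi^2P_i)+\operatorname{div}(\varphi^2\nabla P_{ij})\big]\partial_{ij}A\\
&+\tau A\operatorname{div}(\varphi^2\nabla Q)+O(\varrho^{-\theta-3}).
\end{align*}
The first bracket is $0$ by \eqref{eq:P1} and the second is $q\delta_{ij}\varphi^2$ by \eqref{eq:P2}. On $\partial\Omega_0$, from $\partial_n(PH)=H\partial_nP+Pn_j\partial_jH$,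
\[
\partial_nW=(n_i+\partial_nP_i)\partial_iA+(P_in_j+\partial_nP_{ij})\partial_{ij}A+\tau A\,\partial_nQ+O(\varrho^{-\theta-3}),
\]
and both brackets vanish by the boundary conditions in \eqref{eq:P1} and \eqref{eq:P2}.

\emph{The terms due to the deformation.} We have $\nabla U_\theta=A\nabla\varphi+O_{C^1}(\varrho^{-\theta-1})=O_{C^1}(\varrho^{-\theta})$ and $\tau=O_{C^1}(\varrho^{-2})$. With Lemma~\ref{lem:pullback}, $(\mathsf S-I)\nabla U_\theta=\tau A\,\mathsf S_1\nabla\varphi+O_{C^1}(\varrho^{-\theta-3})$. Since $\nabla(\tau A)=O(\varrho^{-\theta-3})$, its divergence is $\tau A\operatorname{div}(\mathsf S_1\nabla\varphi)+O(\varrho^{-\theta-3})$. Also $(m-1)U_\theta=\tau Am_1\varphi+O(\varrho^{-\theta-3})$ and $(\sigma-1)U_\theta=\tau A\sigma_1\varphi+O(\varrho^{-\theta-3})$.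

\emph{Sum.} Inserting into \eqref{eq:Lsplit} and \eqref{eq:Bsplit} and using \eqref{eq:Q}, we obtain, up to $O(\varrho^{-\theta-3})$,
\begin{align*}
\varphi\mathcal LU_\theta&=-q\varphi^2\Delta A-\tau A\big[\operatorname{div}(\varphi^2\nabla Q)+\varphi\operatorname{div}(\mathsf S_1\nabla\varphi)+\mu m_1\varphi^2\big]=-\varphi^2(q\Delta A+\Lambda\tau A),\\
\varphi\mathcal BU_\theta&=\tau A\big[\varphi^2\partial_nQ+\varphi\,\mathsf S_1\nabla\varphi\cdot n+\gamma\sigma_1\varphi^2\big]=0 .
\end{align*}
Now use $-\Delta A=\kappa_\theta A$ and $\Lambda\tau=q\kappa_a$, and divide by $\varphi\ge\varphi_*:=\min_{\overline Y}\varphi>0$.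
\end{proof}

The error $\varrho^{-a-3}$ is only one order below $\varrho^{-a-2}$; this is why $b<a+1$ was imposed in \eqref{eq:ab}.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(iv)]
Let $Z_0\in C^\infty(\overline Y)$ satisfy $\partial_nZ_0=1$ on $\Sigma$, for instance $L/4-|x|$ times a cut-off equal to $1$ near $\Sigma$, and let $U_*=\varphi Z_0\varrho^{-b-2}=O_{C^2}(\varrho^{-b-2})$. As $\mathsf S=O_{C^1}(1)$ and $m=O(1)$, we have $\mathcal LU_*=O(\varrho^{-b-2})$. Identity \eqref{eq:Bsplit} holds with $W=Z_0\varrho^{-b-2}$ and $U_*$ in place of $U_\theta$; since $\mathsf S-I$ and $\sigma-1$ are $O(\varrho^{-2})$, it gives $\mathcal BU_*=\varphi\varrho^{-b-2}+O(\varrho^{-b-3})$. By Lemma~\ref{lem:expansion} and \eqref{eq:ab}, for $R\ge R_0$,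
\begin{gather*}
\tfrac12\varphi_*\varrho^{-\theta}\le U_\theta\le C\varrho^{-\theta},\qquad|\mathcal LU_a|\le C\varrho^{-a-3},\qquad|\mathcal BU_\theta|\le C\varrho^{-\theta-3},\\
\mathcal LU_b\ge(qc_0\varphi_*-C\varrho^{-1})\varrho^{-b-2}\ge\tfrac12qc_0\varphi_*\varrho^{-b-2},\qquad\mathcal BU_*\ge\tfrac12\varphi_*\varrho^{-b-2}.
\end{gather*}
On the domain $\Omega$ of Lemma~\ref{lem:domain} take $v_\theta=U_\theta\circ T^{-1}$, $Z=U_*\circ T^{-1}$ and the weight $\varrho\circ T^{-1}\ge R$. By Lemma~\ref{lem:pullback} and $\frac12\le m,\sigma\le2$, conditions (B1)--(B3) hold with constants independent of $R\ge R_0$. For $R\ge\max\{R_0,R_1\}$, Proposition~\ref{prop:criterion} gives infinitely many solutions of \eqref{eq:P} on $\Omega$.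
\end{proof}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Solved and unsolved problems},
\texttt{https://ems.press/content/serial-article-files/25109?nt=1}

\end{thebibliography}
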